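# Which pairs $(A,B)$ does a fully generic query realize? A decision procedure through ordered terms

## 1. The condition $f(A)=g(A)\Rightarrow f(B)=g(B)$

Fix a countably infinite set $\mathbf{dom}$ of atoms. Types are generated by
$$\tau ::= d \mid [\tau_1,\dots,\tau_k]\ (k\ge 0)\mid \{\tau\},$$
where $d$ is the type of atoms, square brackets form tuples (the case $k=0$ is the type of the empty tuple), and braces form finite sets. An object of type $\{[d,\{d\}]\}$ is, for instance, $\{[a,\{a,b\}],[b,\emptyset]\}$. A query from $\tau_{in}$ to $\tau_{out}$ is a mapping $Q$ from all objects of type $\tau_{in}$ to objects of type $\tau_{out}$.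

A function $f:\mathbf{dom}\to\mathbf{dom}$ acts on objects by replacing each atom $a$ by $f(a)$, and sets collapse when necessary: if $f(a)=f(b)=c$, then $f(\{a,b\})=\{c\}$. The query $Q$ is *fully generic* if $Q(f(D))=f(Q(D))$ for every object $D$ of the input type and every $f:\mathbf{dom}\to\mathbf{dom}$, injective or not.

The *definability problem* takes as input two types, an object $A$ of type $\tau_{in}$ and an object $B$ of type $\tau_{out}$. It asks whether some fully generic $Q$ has $Q(A)=B$. For algorithmic purposes we fix a bijection $enc:\mathbf{dom}\to\{0,1\}^*$ and write objects and types as strings. Whether this problem is decidable is the question, posed in "Fully Generic Queries: Open Problems and Some Partial Answers" (http://vdbuss.github.io/talk_toulouse.pdf).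

Here is what one would first guess. If $Q(A)=B$ and $f(A)=g(A)$, then $f(B)=Q(f(A))=Q(g(A))=g(B)$. So a necessary condition is

$$\text{for all } f,g:\mathbf{dom}\to\mathbf{dom}:\quad f(A)=g(A)\ \Rightarrow\ f(B)=g(B). \tag{K}$$

The guess is that (K) is also sufficient. That would settle everything, because (K) can be checked. It forces every atom of $B$ to occur in $A$: compare the identity with a map that moves only one offending atom. If $f(A)=g(A)$, then $f$ and $g$ take the same set of values on the atoms of $A$, and an injective renaming moves these values into the atoms of $A$. So only finitely many pairs $(f,g)$ matter.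

The guess does well on small cases. Let $\tau_{in}=\tau_{out}=\{d\}$ and $A=\{a,b\}$ with $a\neq b$. Then $B=\emptyset$ and $B=A$ are realized by a constant query and by the identity, while $B=\{a\}$ violates (K): take the identity and the swap of $a$ and $b$. Next let $\tau_{out}=\{\{d\}\}$ and $A=\{a,b,c\}$. The family of all nonempty subsets with at most two elements is realized by $Q(D)=\{\{x,y\}:x,y\in D\}$. The family of exactly the two-element subsets violates (K): merging $a,b$ into $a$ gives $\{\{a\},\{a,c\}\}$, merging $b,c$ into $c$ gives $\{\{a,c\},\{c\}\}$, and both maps send $A$ to $\{a,c\}$.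

Now take $\tau_{in}=\{d\}$, $\tau_{out}=d$, $A=\{a\}$, $B=a$. Condition (K) holds. Suppose $Q(\{a\})=a$ with $Q$ fully generic. We shall see in Lemma 2.1 that $Q$ invents no atoms, so for $a_1\ne a_2$ we have $Q(\{a_1,a_2\})\in\{a_1,a_2\}$. The swap of $a_1,a_2$ fixes the input and moves the output, a contradiction. The guess is false.

It fails for set-valued outputs too. Let $\tau_{in}=\{\{d\}\}$, $\tau_{out}=\{d\}$, and
$$A=\{\{a\},\{a,b\}\},\qquad B=\{a\}. \tag{1}$$
Condition (K) holds. Suppose $f(A)=g(A)$. If $f(a)\ne f(b)$, this object has exactly one singleton member, $\{f(a)\}=\{g(a)\}$. If $f(a)=f(b)$, it is $\{\{f(a)\}\}$, and again $g(a)=f(a)$. But no fully generic $Q$ has $Q(A)=B$. Consider $D=\{\{a_1\},\{a_2,b\}\}$ with three distinct atoms and the map $m$ with $a_1,a_2\mapsto a$ and $b\mapsto b$, so that $m(D)=A$. Then $m(Q(D))=\{a\}$, hence $Q(D)$ is a nonempty subset of $\{a_1,a_2\}$. The swap of $a_2$ and $b$ fixes $D$, so it fixes $Q(D)$. As $b\notin Q(D)$, also $a_2\notin Q(D)$, and $Q(D)=\{a_1\}$. Merging $b$ into $a_2$ gives $Q(\{\{a_1\},\{a_2\}\})=\{a_1\}$, which the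 swap of $a_1,a_2$ forbids.

Both failures have the same source. Condition (K) looks at images of $A$, but $Q$ must also live on all the preimages of $A$, and these can be arbitrarily large.

## 2. Two theorems, and outputs built without sets

**Theorem A.** The definability problem for fully generic queries is decidable.

**Theorem B.**
1. The procedure of Theorem A runs in time bounded by a tower of 2's of height $O(n^2)$, where $n$ is the input length. For every fixed pair of types it is elementary.
2. Given pairs $(A_1,B_1),\dots,(A_r,B_r)$, $r\ge 1$, it is decidable whether a single fully generic $Q$ satisfies $Q(A_i)=B_i$ for all $i$.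
3. If some fully generic $Q$ has $Q(A)=B$, then some computable one does, and a program for it can be computed from the input.
4. The fully generic queries $\tau_{in}\to\{\sigma\}$ are exactly the pointwise unions of the queries $Q_z$ of Section 10, where $z$ ranges over the ordered $\sigma$-families of Section 9. These families are classified by recursion on the type, as spelled out in Section 15.

Some notation first. For a set $S$, let $F_\tau(S)$ be the set of objects of type $\tau$ with atoms in $S$; it is finite if $S$ is. Let $\mathrm{adom}(D)$ be the set of atoms occurring in $D$. Then $\mathrm{adom}(f(D))=f(\mathrm{adom}(D))$, the action is functorial ($(gf)(D)=g(f(D))$), and only the values of $f$ on $\mathrm{adom}(D)$ matter.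

**Lemma 2.1.** If $Q$ is fully generic, then $\mathrm{adom}(Q(D))\subseteq\mathrm{adom}(D)$. Consequently $Q(f(D))=f(Q(D))$ makes sense and holds for every $f:\mathrm{adom}(D)\to\mathbf{dom}$.

*Proof.* Suppose $a\in\mathrm{adom}(Q(D))\setminus\mathrm{adom}(D)$. Let $f$ map $a$ to some $b\neq a$ and fix everything else. Then $f(D)=D$, so $f(Q(D))=Q(f(D))=Q(D)$. But $a$ is not a value of $f$, so $a\notin\mathrm{adom}(f(Q(D)))$, a contradiction. For the second part, extend $f$ arbitrarily to $\mathbf{dom}$. ∎

Call $(A,B)$ *positive* if some fully generic $Q$ has $Q(A)=B$. We shall decide positivity by recursion on $\tau_{out}$. Two of the three cases are short.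

**Tuples.** A map into $[\sigma_1,\dots,\sigma_k]$ is fully generic iff its components are. So $(A,[B_1,\dots,B_k])$ is positive iff all $(A,B_i)$ are (and always if $k=0$).

**Atoms.** Call a position of type $d$ in $\tau_{in}$ *bare* if it lies inside no set constructor. In $[d,\{d\},[d]]$ the first and the last $d$ are bare, the middle one is not.

**Lemma 2.2.** For $\tau_{out}=d$: $(A,B)$ is positive iff $B$ is the atom of $A$ at some bare position.

*Proof.* The projection to a bare position is fully generic, which gives one direction. For the other, we build a preimage of $A$ so symmetric that only bare atoms can be named. Let $j_1,j_2:\mathrm{adom}(A)\to\mathbf{dom}$ be injective with disjoint ranges $N_1,N_2$, and let $e_\pi$, for $\pi$ bare, be distinct atoms outside $N_1\cup N_2$. Let $E$ arise from $A$ by replacing the atom $a_\pi$ at each bare position $\pi$ by $e_\pi$, and each outermost set $V$ by $j_1(V)\cup j_2(V)$. The map $k$ with $e_\pi\mapsto a_\pi$ and $j_i(a)\mapsto a$ satisfies $k(E)=A$. Let $\theta$ swap $j_1(a)\leftrightarrow j_2(a)$ for all $a\in\mathrm{adom}(A)$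 and fix all other atoms; then $\theta(E)=E$, so $\theta(Q(E))=Q(\theta(E))=Q(E)$. By Lemma 2.1, $Q(E)\in\mathrm{adom}(E)\subseteq\{e_\pi\}_\pi\cup N_1\cup N_2$, and $\theta$ moves every element of $N_1\cup N_2$. Hence $Q(E)=e_\pi$ for some bare $\pi$, and $B=Q(A)=Q(k(E))=k(Q(E))=a_\pi$. ∎

What remains, and takes the rest of the lecture, is $\tau_{out}=\{\sigma\}$.

## 3. Finite refutations, and why elements cannot be followed naively

The sensible next attempt is a search. A fully generic $Q$ with $Q(A)=B$ is a choice of $Q(D)\in F_{\tau_{out}}(\mathrm{adom}(D))$ for each $D$, subject to $Q(A)=B$ and to the constraints $Q(f(D))=f(Q(D))$ for $f:\mathrm{adom}(D)\to\mathbf{dom}$. There are countably many $D$, each has finitely many candidate values, and each constraint involves at most two coordinates. By compactness of a product of finite sets, $Q$ exists iff every finite set of constraints can be satisfied. So negative instances can be recognized: enumerate finite sets of constraints until one is unsatisfiable. In example (1) the refutation used the objects $A$, $\{\{a_1\},\{a_2,b\}\}$ and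 $\{\{a_1\},\{a_2\}\}$.

This stops exactly here: compactness gives no bound on the size of the objects needed in a refutation, so the search never lets us answer "yes". We need a finite certificate for positivity.

For $\tau_{out}=\{\sigma\}$ a natural certificate would treat one $b\in B$ at a time. If $f(D)=A$, then $f(Q(D))=B$, so some $t_f\in Q(D)$ lies over $b$, that is, $f(t_f)=b$. If these could be chosen coherently, with $k(t_{fk})=t_f$ whenever $k(D')=D$, we would have something like a query into the simpler type $\sigma$. But this is impossible already for the identity query on $\{d\}$. Take $A=\{a\}$, $D=\{a_1,a_2\}$, $f:a_1,a_2\mapsto a$, and let $k$ be the swap of $a_1,a_2$. Then $k(D)=D$ and $fk=f$, so coherence demands $k(t_f)=t_f$ for an element $t_f$ of $\{a_1,a_2\}$, and the swap moves both.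

The obstruction is symmetry, and symmetry is destroyed by ordering. If sets are replaced by lists, and we only allow maps that respect the order in which things first appear, then "the first element" is a coherent choice. So we lift objects to ordered ones, called terms. A Ramsey theorem for terms will show that coherent choices can always be made there. A second, equally important fact is that with this notion of map a list whose entries carry labels from a finite set has a quotient of bounded size on which the labels still make sense. This turns infinitely many conditions into finitely many.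

## 4. Rigid surjections

Write $[n]=\{1,\dots,n\}$. A surjection $p:[N]\to[m]$ is *rigid* if $\min p^{-1}(1)<\dots<\min p^{-1}(m)$: the values first appear in the order $1,2,\dots,m$. We write $p$ as the sequence of its values. The rigid surjections $[3]\to[2]$ are $112$, $121$, $122$. They correspond to the partitions of $[N]$ into $m$ blocks, numbered by least elements.

**Lemma 4.1.**
(a) The image of an initial segment under a rigid $p$ is an initial segment.
(b) If $p:[N]\to[n]$ is rigid and $q:[n]\to[m]$ is surjective, then $\min(qp)^{-1}(t)=\min p^{-1}(\min q^{-1}(t))$. Hence $qp$ is rigid if $q$ is.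
(c) A nondecreasing surjection is rigid.

*Proof.* (a) If $i\in[I]$, $p(i)=j$ and $j'<j$, then $\min p^{-1}(j')<\min p^{-1}(j)\le i$, so $j'\in p([I])$. (b) We have $(qp)^{-1}(t)=\bigcup_{j\in q^{-1}(t)}p^{-1}(j)$, and $j\mapsto\min p^{-1}(j)$ is strictly increasing, so the minimum is attained for the least $j$. If $q$ is rigid, the right-hand side increases with $t$. (c) is clear. ∎

The only external result is the finite dual Ramsey theorem of R. L. Graham and B. L. Rothschild, *Ramsey's theorem for n-parameter sets*, Trans. AMS 159 (1971) 257–292: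

> **(GR)** For all $1\le m\le n$ and $r\ge1$ there is $N$ such that for every $r$-coloring of the rigid surjections $[N]\to[m]$ there is a rigid $q:[N]\to[n]$ such that all $p\circ q$, with $p:[n]\to[m]$ rigid, have the same color.

To see what it says, take $m=2$. A rigid $p:[N]\to[2]$ is given by the nonempty set $p^{-1}(2)\subseteq\{2,\dots,N\}$, and $(pq)^{-1}(2)$ is the union of the blocks $q^{-1}(j)$ with $j\in p^{-1}(2)$. So one finds $n-1$ disjoint nonempty sets all of whose nonempty unions have the same color.

## 5. Ordered terms and their morphisms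

**Definition (shapes and terms).** Shapes are given by $s::=\mathtt a\mid(s_1,\dots,s_k)\ (k\ge0)\mid s^+$, where $s^+$ is allowed only if $s$ contains an $\mathtt a$. A *term* of shape $\mathtt a$ is an atom; a term of shape $(s_1,\dots,s_k)$ is a tuple $(X_1,\dots,X_k)$ of terms $X_i$ of shape $s_i$; a term of shape $s^+$ is a nonempty list $\langle X_1,\dots,X_n\rangle$ of terms of shape $s$. In the last two cases the leaf sets of the $X_i$ must be pairwise disjoint. The finite leaf set of $X$ is $U(X)\subset\mathbf{dom}$.

If $s$ contains $\mathtt a$, then $U(X)\neq\emptyset$. For example, $\langle\langle x\rangle,\langle y,z\rangle\rangle$ with $x,y,z$ distinct is a term of shape $(\mathtt a^+)^+$, while $\langle\langle x\rangle,\langle x,z\rangle\rangle$ is not a term. Since $\mathbf{dom}$ is infinite, leaves can be renamed injectively to fresh ones. Whenever we assemble terms into a new term, we replace them by such copies where disjointness requires it, and transport maps along the renaming.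

**Definition (morphisms).** A morphism $k:X\to Y$ between terms of the same shape (formally a triple $(X,k,Y)$) is a function $k:U(X)\to U(Y)$ such that:
- for shape $\mathtt a$: no condition;
- for tuples: $k$ restricts to morphisms $X_i\to Y_i$ for all $i$;
- for lists $X=\langle X_1,\dots,X_n\rangle$, $Y=\langle Y_1,\dots,Y_m\rangle$: there is a rigid surjection $p:[n]\to[m]$ such that $k$ restricts to morphisms $X_i\to Y_{p(i)}$ for all $i$.

In the list case the $U(X_i)$ are nonempty and the $U(Y_j)$ disjoint, so $p=:p_k$, the *index map*, is unique. Example: there are three morphisms $\langle x_1,x_2,x_3\rangle\to\langle y_1,y_2\rangle$, one for each of $112,121,122$. The swap of $\langle x_1,x_2\rangle$ with itself is not a morphism, since $21$ is not rigid: the symmetry that hurt us in Section 3 is gone.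

The following hold by induction on the shape. Morphisms compose, with $p_{lk}=p_lp_k$ (Lemma 4.1(b)). Identities and injective renamings are morphisms. Morphisms are surjective on leaves. Let $\mathrm{Hom}(X,Y)$ be the finite set of morphisms. For tuples $\mathrm{Hom}(X,Y)=\prod_i\mathrm{Hom}(X_i,Y_i)$; a morphism of lists is the same as a rigid $p$ together with morphisms $X_i\to Y_{p(i)}$. Finally, let $M_s$ be a term of shape $s$ all of whose lists have length 1. Every $X$ of shape $s$ has exactly one morphism to $M_s$, since the only map $[n]\to[1]$ is rigid.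

The next lemma says that a map is a morphism as soon as it becomes one after composition with a morphism. It is what will let us pass conditions down to quotients.

**Lemma 5.1 (two out of three).** If $k:X\to Y$ is a morphism and $l:U(Y)\to U(Z)$ is a function with $lk$ a morphism $X\to Z$, then $l$ is a morphism $Y\to Z$.

*Proof.* Induction on the shape; $\mathtt a$ is trivial. For tuples, $l(U(Y_i))=lk(U(X_i))\subseteq U(Z_i)$ because $k$ is surjective from $U(X_i)$ to $U(Y_i)$; apply induction to each component. For lists, let $p=p_k$ and $r=p_{lk}$. If $p(i)=j$, then $l(U(Y_j))=lk(U(X_i))\subseteq U(Z_{r(i)})$, so $r(i)$ depends only on $j$. Thus $r=qp$ with $q$ surjective, and by induction (applied to $X_i\to Y_j$ for any $i$ with $p(i)=j$) $l$ restricts to morphisms $Y_j\to Z_{q(j)}$. It remains to see that $q$ is rigid. For $t<t'$, Lemma 4.1(b) gives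
$$\min p^{-1}(\min q^{-1}(t))=\min r^{-1}(t)<\min r^{-1}(t')=\min p^{-1}(\min q^{-1}(t')).$$
Since $j\mapsto\min p^{-1}(j)$ is strictly increasing, $\min q^{-1}(t)<\min q^{-1}(t')$. ∎

## 6. Realizing terms as objects, and lifting objects to terms

We connect terms with objects. Fix a symbol $*$. The *collapse* $\mathrm{col}(D)\in F_\tau(\{*\})$ of an object $D$ replaces all its atoms by $*$. For instance $\mathrm{col}(\{\{a\},\{a,b\},\emptyset\})=\{\{*\},\emptyset\}$. Clearly $\mathrm{col}(f(D))=\mathrm{col}(D)$, and if $\mathrm{col}(D)$ contains no $*$, then $D$ contains no atoms and $D=\mathrm{col}(D)$. The collapse records what no map of atoms can change, and it determines a shape.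

**Definition (realization).** For $c\in F_\tau(\{*\})$ define a shape $s(c)$ and, for each term $X$ of shape $s(c)$, an object $D_X=D_X^c$ of type $\tau$.
- If $c$ contains no $*$: $s(c)=()$ and $D_X=c$. Otherwise:
- if $\tau=d$: $s(c)=\mathtt a$ and $D_X=X$;
- if $c=[c_1,\dots,c_k]$: $s(c)=(s(c_1),\dots,s(c_k))$ and $D_X=[D_{X_1},\dots,D_{X_k}]$;
- if $c=\{c_1,\dots,c_k\}$ (a fixed enumeration without repetition): $s(c)=(t_1,\dots,t_k)$ with $t_j=s(c_j)^+$ if $c_j$ contains $*$ and $t_j=()$ otherwise. $D_X$ consists of the objects $D_Y^{c_j}$, for $Y$ in the list $X_j$ and $c_j$ containing $*$, and of the remaining $c_j$.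

If $c$ contains $*$, then $s(c)$ contains $\mathtt a$, so the shapes $s(c_j)^+$ are allowed. In examples I drop one-entry tuples. Then $s(\{*\})=\mathtt a^+$ and $D_{\langle x_1,\dots,x_n\rangle}=\{x_1,\dots,x_n\}$. For $c=\{\{*\}\}$ the shape is $(\mathtt a^+)^+$, and $X=\langle\langle x\rangle,\langle y,z\rangle\rangle$ has $D_X=\{\{x\},\{y,z\}\}$.

By induction,
$$\mathrm{adom}(D_X)=U(X),\qquad \mathrm{col}(D_X)=c,\qquad k(D_X)=D_Y\ \text{ for every morphism }k:X\to Y. \tag{2}$$
In the set case the last equation holds because index maps are surjective: every member of $D_Y$ is hit.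

We need to lift any object to a term, and to lift compatibly with a given map. The next lemma does both.

**Lemma 6.1 (lifting).** Let $X$ have shape $s(c)$, $f:U(X)\to\mathbf{dom}$, $D$ an object of type $\tau$, and $m:\mathrm{adom}(D)\to\mathbf{dom}$ with $m(D)=f(D_X)$. Then there are $Y$ of shape $s(c)$, a morphism $k:Y\to X$ and $f':U(Y)\to\mathrm{adom}(D)$ with $f'(D_Y)=D$ and $mf'=fk$. They are computable.

*Proof.* First, $\mathrm{col}(D)=\mathrm{col}(m(D))=\mathrm{col}(f(D_X))=c$. We use induction on $\tau$. If $c$ has no $*$, then $D=c$; take $Y=X$ and the empty maps. If $\tau=d$, let $Y$ be a leaf with $f'(Y)=D$ and $k(Y)=X$; then $mf'(Y)=m(D)=f(X)$. For tuples, work componentwise with disjoint leaves.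

Let $c=\{c_1,\dots,c_k\}$ contain $*$, and let $D_j=\{e\in D:\mathrm{col}(e)=c_j\}$. Since $\mathrm{col}(D)=c$, the $D_j$ are nonempty and their union is $D$. If $c_j$ has no $*$, then $D_j=\{c_j\}$ and there is nothing to build. Otherwise let $X_j=\langle X_{j1},\dots,X_{jn_j}\rangle$. Maps of atoms preserve collapses, so comparing the members of collapse $c_j$ on both sides of $f(D_X)=m(D)$ gives
$$\{f(D_{X_{ji}}):i\le n_j\}=\{m(e):e\in D_j\}.$$
Let $P_j=\{(i,e):i\le n_j,\ e\in D_j,\ f(D_{X_{ji}})=m(e)\}$. Its projections to $[n_j]$ and to $D_j$ are both surjective. For each $(i,e)\in P_j$, induction gives $Y_{(i,e)}$ with a morphism to $X_{ji}$ and a map to $\mathrm{adom}(e)$ realizing $e$; choose disjoint leaves. Let $Y_j$ list these terms with $i$ nondecreasing. The index map $(i,e)\mapsto i$ is a nondecreasing surjection, hence rigid, so the union $k$ of the morphisms is a morphism. The union $f'$ of the other maps satisfies $f'(D_Y)=D$ because every $e\in D_j$ occurs, and $mf'=fk$ holds on each piece. ∎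

**Corollary 6.2.** For every $D$ with $\mathrm{col}(D)=c$ one can compute $X_0$ of shape $s(c)$ and $h_0:U(X_0)\to\mathrm{adom}(D)$ with $h_0(D_{X_0})=D$.

*Proof.* Apply Lemma 6.1 with $X=M_{s(c)}$ and $f,m$ constant with the same value. Both $m(D)$ and $f(D_X)$ are then $c$ with $*$ replaced by that value. In this case $X_0$ has one leaf per atom occurrence in $D$. ∎

For $A=\{\{a\},\{a,b\}\}$ we may take $X_0=\langle\langle a_1\rangle,\langle a_2,b_1\rangle\rangle$ with $h_0:a_1,a_2\mapsto a$, $b_1\mapsto b$.

## 7. Amalgams and bounded factorization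

Two tools make terms workable. The first completes squares.

**Lemma 7.1 (amalgamation).** For morphisms $f:X\to Z$ and $g:Y\to Z$ there are a term $W$ and morphisms $u:W\to X$, $v:W\to Y$ with $fu=gv$ and $|U(W)|\le|U(X)||U(Y)|$. They are computable. Hence any finitely many terms of shape $s$ have a common $W$ with morphisms to all of them.

*Proof.* Induction on the shape. For $\mathtt a$ take one leaf. For tuples work componentwise with disjoint copies; the size bound holds since a sum of products is at most the product of the sums.

For lists let $p:[n]\to[k]$ and $q:[m]\to[k]$ be the index maps of $f$ and $g$. We want a sequence of pairs $(i_t,j_t)$ with $p(i_t)=q(j_t)$ such that new first coordinates appear in the order $1,2,\dots,n$ and new second coordinates in the order $1,2,\dots,m$. Call $(i,j)$ a state if exactly the first coordinates in $[i]$ and the second coordinates in $[j]$ have been used, and $p([i])=q([j])=[z]$ for some $z$. Start at $(0,0)$ with $z=0$.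
- If $i<n$ and $p(i+1)\le z$: append $(i+1,j')$ with some $j'\le j$, $q(j')=p(i+1)$, and pass to $(i+1,j)$.
- Else if $j<m$ and $q(j+1)\le z$: act symmetrically.
- Else, if $(i,j)\ne(n,m)$, say $i<n$ (the case $j<m$ is symmetric): then $p(i+1)>z$, and since $p([i+1])$ is an initial segment by Lemma 4.1(a), $p(i+1)=z+1$. So $z<k$, hence $j<m$ because $q$ is surjective, and likewise $q(j+1)=z+1$. Append $(i+1,j+1)$ and pass to $(i+1,j+1)$.

Each step keeps the state condition and increases $i+j$, so the process ends at $(n,m)$. By construction $t\mapsto i_t$ and $t\mapsto j_t$ are rigid surjections. Let $W$ be the list, with disjoint leaves, of the amalgams $W_t$ of $X_{i_t}\to Z_{p(i_t)}\leftarrow Y_{j_t}$ given by induction, and let $u,v$ be the unions of their maps. Then $fu=gv$. The pairs are distinct, since each contains a coordinate not used before; so $|U(W)|\le\sum_t|U(X_{i_t})||U(Y_{j_t})|\le|U(X)||U(Y)|$.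

For the last sentence, take $Z=M_s$ and iterate. ∎

For example, for $p=112$ and $q=121$ the process appends $(1,1),(2,1),(3,2),(1,3)$. So $W$ has four entries with index maps $1231$ and $1123$, and indeed both compositions to $[2]$ are $1121$.

The second tool bounds labeled terms.

**Lemma 7.2 (bounded factorization).** For a shape $s$ and a finite set $\Lambda$ one can compute a finite list $T_s(\Lambda)$ of pairs $(X',\lambda')$, with $X'$ a term of shape $s$ and $\lambda':U(X')\to\Lambda$, such that for every term $X$ of shape $s$ and every $\lambda:U(X)\to\Lambda$ there are $(X',\lambda')\in T_s(\Lambda)$ and a morphism $q:X\to X'$ with $\lambda=\lambda'q$.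

*Proof.* For $\mathtt a$: one leaf with each possible label. For $(s_1,\dots,s_k)$: all tuples of members of the $T_{s_i}(\Lambda)$, leaves renamed apart. For $s^+$: all nonempty lists without repetition of members of $T_s(\Lambda)$, leaves renamed apart. The first two cases clearly work. For a labeled list $\langle X_1,\dots,X_n\rangle$, induction gives label-preserving morphisms $q_i:X_i\to t_i$ with $t_i\in T_s(\Lambda)$. Let $t^1,\dots,t^m$ be the distinct members among the $t_i$ in the order of first occurrence. Then $p(i)=$ (the index of $t_i$) is rigid, and $\bigcup q_i$ is a label-preserving morphism to $\langle t^1,\dots,t^m\rangle$. ∎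

For $s=\mathtt a^+$ and $\Lambda=\{0,1\}$ the list $T_s(\Lambda)$ has four members, with label sequences $0$, $1$, $01$, $10$; a list labeled $0,1,0,0,1$ maps to $01$. This is where rigid maps are indispensable. If only nondecreasing index maps were allowed, "the first element" would still be coherent, but a list labeled $0,1,0,1,\dots$ would have no proper label-preserving quotient, since blocks would be intervals. No finite list could then serve.

## 8. A Ramsey theorem for terms

We extend (GR) from plain lists to all terms, and to several targets at once. This is what makes coherent choices possible in Section 9.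

**Lemma 8.1.** Let $\mathcal E$ be a finite family of terms of shape $s$, $G$ a term of shape $s$, and $r\ge1$. There is a term $H$ of shape $s$ such that for all colorings $\chi_E:\mathrm{Hom}(H,E)\to[r]$ $(E\in\mathcal E)$ there is $g\in\mathrm{Hom}(H,G)$ such that each $\chi_E$ is constant on $\{eg:e\in\mathrm{Hom}(G,E)\}$.

*Proof.* Let $R(s)$ be the statement for families with one member (all $E,G,r$), and $R^*(s)$ the full statement.

**Step 1: from one target to several, $R(s)\Rightarrow R^*(s)$.** Let $\mathcal E=(E_1,\dots,E_t)$ and $G_0=G$. Let $G_i$ be given by $R(s)$ for $(E_i,G_{i-1},r)$, and put $H=G_t$. Given colorings, choose $g_t,g_{t-1},\dots,g_1$ in this order, $g_i\in\mathrm{Hom}(G_i,G_{i-1})$, as follows. With $h_i=g_{i+1}\cdots g_t:H\to G_i$ (so $h_t=\mathrm{id}$), apply $R(s)$ to the coloring $f\mapsto\chi_{E_i}(fh_i)$ of $\mathrm{Hom}(G_i,E_i)$. It yields $g_i$ such that $\chi_{E_i}(eg_ih_i)$ is the same for all $e\in\mathrm{Hom}(G_{i-1},E_i)$. Put $g=g_1\cdots g_t$. For $e\in\mathrm{Hom}(G,E_i)$ we have $eg=(eg_1\cdots g_{i-1})\,g_ih_i$ with $eg_1\cdots g_{i-1}\in\mathrm{Hom}(G_{i-1},E_i)$,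 so $\chi_{E_i}(eg)$ is constant.

In proving $R(s)$ we may assume $\mathrm{Hom}(G,E)\neq\emptyset$; otherwise $H=G$, $g=\mathrm{id}$ works vacuously. $R(\mathtt a)$ and $R(())$ are trivial since Hom-sets have one element.

**Step 2: tuples.** We prove $R$ for $(s_1,\dots,s_k)$ from all $R(s_i)$, by induction on $k$. For $k=1$, $\mathrm{Hom}((X),(Y))=\mathrm{Hom}(X,Y)$. For $k\ge2$ regard a tuple as a pair, its first $k-1$ entries and its last one: $E=(E',E'')$, $G=(G',G'')$, and Hom-sets are products. Choose $H''$ for $(E'',G'',r)$ and then $H'$ for $(E',G',r^{|\mathrm{Hom}(H'',E'')|})$. Given $\chi$, color $f'\in\mathrm{Hom}(H',E')$ by the function $f''\mapsto\chi(f',f'')$ on $\mathrm{Hom}(H'',E'')$. Get $g'$ such that this function is one and the same $\psi$ for all $f'=e'g'$, $e'\in\mathrm{Hom}(G',E')$. Then get $g''$ such that $\psi$ is constant on $\{e''g'':e''\in\mathrm{Hom}(G'',E'')\}$. For $g=(g',g'')$ and $e=(e',e'')$ we have $\chi(eg)=\psi(e''g'')$, which is constant.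

**Step 3: lists, $R(s)\Rightarrow R(s^+)$.** Let $E=\langle E_1,\dots,E_m\rangle$ and $G=\langle G_1,\dots,G_n\rangle$; here $m\le n$, since $\mathrm{Hom}(G,E)\ne\emptyset$. The plan: first make the color depend on the index map only, then apply (GR). Let $N$ be as in (GR) for $m,n,r$. Let $L$ be a term of shape $s$ with morphisms $l_j:L\to G_j$ for all $j$ (Lemma 7.1). By Steps 2 and 1, $R^*$ holds for the tuple shape $(s,\dots,s)$ with $N$ entries. Apply it to the family of terms $E_p=(E_{p(1)},\dots,E_{p(N)})$, one for each rigid $p:[N]\to[m]$, and to the term $(L,\dots,L)$, with leaves renamed apart in both. It gives $(K_1,\dots,K_N)$. Put $H=\langle K_1,\dots,K_N\rangle$.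

A morphism $H\to E$ is a rigid $p$ together with $(f_i)\in\prod_i\mathrm{Hom}(K_i,E_{p(i)})$. So, given $\chi$, for each $p$ we have a coloring of $\mathrm{Hom}((K_i)_i,E_p)$, and there are $g_i\in\mathrm{Hom}(K_i,L)$ such that for each $p$ the color $\chi(p,(f_ig_i)_i)$ is the same, $=:\chi'(p)$, for all $(f_i)\in\prod_i\mathrm{Hom}(L,E_{p(i)})$. (If this product is empty, let $\chi'(p)$ be arbitrary.) By (GR) choose a rigid $q:[N]\to[n]$ with $\chi'(p'q)$ constant over all rigid $p':[n]\to[m]$. Let $g=(q,(l_{q(i)}g_i)_i)\in\mathrm{Hom}(H,G)$. For $e=(p',(e_j)_j)\in\mathrm{Hom}(G,E)$,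
$$eg=\bigl(p'q,(e_{q(i)}l_{q(i)}g_i)_i\bigr),\qquad e_{q(i)}l_{q(i)}\in\mathrm{Hom}(L,E_{p'q(i)}).$$
So $eg$ has color $\chi'(p'q)$, which does not depend on $e$. ∎

## 9. Families: coherent choices over a term

**Definition (ordered family).** Let $X_0$ be a term of shape $s$. A *$\sigma$-family over $X_0$* assigns to each morphism $g:X\to X_0$ (any term $X$ of shape $s$) an element $z_g\in F_\sigma(U(X))$ such that
$$k(z_{gk})=z_g\quad\text{for every morphism }k:Y\to X. \tag{3}$$

Example: over $X_0=\langle x_1\rangle$ a morphism $g:X\to X_0$ is just a list $X$, and $z_g=$ (the first leaf of $X$) is a $d$-family, since morphisms send first leaves to first leaves.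

The next lemma is the coherent choice that failed in Section 3, now on terms.

**Lemma 9.1 (coherent choice).** For each $g:X\to X_0$ let $Z_g\subseteq F_\sigma(U(X))$ be nonempty, with $k(Z_{gk})\subseteq Z_g$ for all morphisms $k:Y\to X$. Then there is a $\sigma$-family $z$ over $X_0$ with $z_g\in Z_g$ for all $g$.

*Proof.*

**Step 1: reduction to finitely many equations.** There are countably many morphisms $g$ to $X_0$ and each $Z_g$ is finite, so $\prod_gZ_g$ is compact. Each equation (3) involves two coordinates and defines a closed set. Hence it suffices to satisfy any finitely many of the equations.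

**Step 2: pushing values down from one large term.** Let $\mathcal E$ be the finite set of all sources and targets of the maps $k$ in the chosen equations. The idea is to choose values on one huge term $H$ and to push them down to each $E\in\mathcal E$. Different maps $H\to E$ may push to different values, and Ramsey makes them agree. By Lemma 7.1 let $G$ have morphisms to all $E\in\mathcal E$. Let $H$ be as in Lemma 8.1 for $\mathcal E$, $G$ and $r=\max_{E\in\mathcal E}\prod_{e\in\mathrm{Hom}(E,X_0)}|Z_e|$. Choose $t_h\in Z_h$ for each $h\in\mathrm{Hom}(H,X_0)$. Color $f\in\mathrm{Hom}(H,E)$ by the tuple $\bigl(f(t_{ef})\bigr)_{e\in\mathrm{Hom}(E,X_0)}$; it lies in $\prod_eZ_e$ because $f(Z_{ef})\subseteq Z_e$. Let $g:H\to G$ be the homogeneous morphism, and for $E\in\mathcal E$ let $(z_e)_{e\in\mathrm{Hom}(E,X_0)}$ be the constant color. So $z_e\in Z_e$ and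
$$z_e=(fg)(t_{efg})\quad\text{for every }f\in\mathrm{Hom}(G,E). \tag{4}$$

**Step 3: the equations hold.** Take $k:E'\to E$ in question and $e:E\to X_0$, and pick $f'\in\mathrm{Hom}(G,E')$. Since $kf'\in\mathrm{Hom}(G,E)$, (4) for $E$ with $f=kf'$ and (4) for $E'$ with $f=f'$ give
$$z_e=(kf'g)(t_{ekf'g})=k\bigl((f'g)(t_{(ek)f'g})\bigr)=k(z_{ek}).$$
Coordinates whose source is not in $\mathcal E$ are chosen arbitrarily. ∎

A family is an infinite object. The next lemma shows that the values we shall care about can be read off a single $z_e$.

**Definition (test class).** Let $X_0$ be a term of shape $s$ and $S$ a finite set of atoms. A *test class* over $X_0$ with values in $S$ is a decidable class $\mathcal C$ of triples $(X,g,f)$, with $g:X\to X_0$ a morphism and $f:U(X)\to S$ a function, that is closed under quotients: if $q:X\to X'$ is a morphism and $g':U(X')\to U(X_0)$, $f':U(X')\to S$ are functions with $(X,g'q,f'q)\in\mathcal C$, then $(X',g',f')\in\mathcal C$.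

Two examples, which are all we need:
- $\mathcal C(D)$, for a term $X_0$ of shape $s(c)$ and an object $D$, with $S=\mathrm{adom}(D)$: all $(X,g,f)$ with $f(D_X)=D$. It is closed under quotients: $g'$ is a morphism by Lemma 5.1, and $f'(D_{X'})=f'(q(D_X))=D$ by (2).
- $\mathcal C(a,h)$, for morphisms $a:A\to X_0$ and $h:X_1\to X_0$, a class over $A$ with $S=U(X_1)$: all $(Y,g,f)$ with $g:Y\to A$, $f:Y\to X_1$ morphisms and $hf=ag$. It is closed under quotients: $g',f'$ are morphisms by Lemma 5.1, and $hf'q=ag'q$ implies $hf'=ag'$ since $q$ is surjective.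

**Lemma 9.2 (one value suffices).** Given a test class $\mathcal C$ over $X_0$ with values in $S$, one can compute triples $(X_i,g_i,f_i)\in\mathcal C$ $(i\le t)$, a term $Y$, and morphisms $e:Y\to X_0$, $e_i:Y\to X_i$ with $g_ie_i=e$, such that for every type $\sigma$ and every $\sigma$-family $z$ over $X_0$:
$$z_{\mathrm{id}}=e(z_e),\qquad \{f(z_g):(X,g,f)\in\mathcal C\}=\{f_i(z_{g_i}):i\le t\}=\{f_i(e_i(z_e)):i\le t\}.$$

*Proof.* Let $\Lambda=U(X_0)\times S$. Among the members $(X',(g',f'))$ of $T_s(\Lambda)$, list those with $(X',g',f')\in\mathcal C$. These are the $(X_i,g_i,f_i)$. For any $(X,g,f)\in\mathcal C$, Lemma 7.2 with the labeling $(g,f)$ gives $(X',(g',f'))\in T_s(\Lambda)$ and a morphism $q:X\to X'$ with $g=g'q$, $f=f'q$. By closure under quotients this is a listed triple, and by (3) $f(z_g)=f'(q(z_{g'q}))=f'(z_{g'})$. This proves the first equality of sets. Now amalgamate repeatedly over $X_0$: start with $\mathrm{id}:X_0\to X_0$, and amalgamate the current morphism to $X_0$ with $g_1$, then $g_2$, and so on (Lemma 7.1). This yields $Y$, $e$, $e_i$ with $g_ie_i=e$. By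 (3), $z_{\mathrm{id}}=e(z_{\mathrm{id}\,e})=e(z_e)$ and $z_{g_i}=e_i(z_{g_ie_i})=e_i(z_e)$. ∎

**Corollary 9.3.** Let $\mathcal C$ be a test class over $X_0$ with values in $S$, with $Y,e,e_i,f_i$ from Lemma 9.2, and let $\rho:U(X_0)\to\mathbf{dom}$ be a function, $b$ an object of type $\sigma$, and $B$ a finite set of objects of type $\sigma$. There is a $\sigma$-family $z$ over $X_0$ with $\rho(z_{\mathrm{id}})=b$ and $f(z_g)\in B$ for all $(X,g,f)\in\mathcal C$ iff there is $w\in F_\sigma(U(Y))$ with
$$\rho(e(w))=b,\qquad f_i(e_i(w))\in B\ \text{ for all } i,\qquad\text{and some $\sigma$-family $z$ over $X_0$ has } z_e=w.$$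

*Proof.* Given $z$, put $w=z_e$. Given $w$ and a family $z$ with $z_e=w$, Lemma 9.2 gives both properties of $z$. ∎

## 10. Set-valued queries come from families

We now translate "$Q(A)=B$ with $B$ a set of objects of type $\sigma$" into the existence of $\sigma$-families.

**Definition.** Let $c\in F_{\tau_{in}}(\{*\})$ and let $z$ be a $\sigma$-family over a term $X_1$ of shape $s(c)$. For an object $D$ of type $\tau_{in}$ put
$$Q_z(D)=\{f(z_g):\ g:X\to X_1\text{ a morphism},\ f:U(X)\to\mathbf{dom},\ f(D^c_X)=D\}.$$

This is $\emptyset$ if $\mathrm{col}(D)\ne c$. Example: $\tau_{in}=\{d\}$, $c=\{*\}$, $X_1=\langle x_1\rangle$ and $z_g$ the first leaf of $X$. For nonempty $D$, the pairs $(X,f)$ are all listings of $D$, with repetitions allowed, and any element can come first. So $Q_z(D)=D$: the family remembers "first", the query forgets the order, and out comes the identity query.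

**Lemma 10.1.** $Q_z$ is a fully generic query $\tau_{in}\to\{\sigma\}$. Pointwise unions of fully generic queries into $\{\sigma\}$ are fully generic queries.

*Proof.* If $f(D_X)=D$, then $f(U(X))=\mathrm{adom}(D)$, so $Q_z(D)\subseteq F_\sigma(\mathrm{adom}(D))$ is finite. Let $m:\mathbf{dom}\to\mathbf{dom}$. If $f(D_X)=D$, then $mf(D_X)=m(D)$, so $m(Q_z(D))\subseteq Q_z(m(D))$. Conversely let $f(z_g)\in Q_z(m(D))$ with $f(D_X)=m(D)$. By Lemma 6.1 there are a morphism $k:Y\to X$ and $f':U(Y)\to\mathrm{adom}(D)$ with $f'(D_Y)=D$ and $mf'=fk$. Then $f'(z_{gk})\in Q_z(D)$ and $m(f'(z_{gk}))=f(k(z_{gk}))=f(z_g)$. For unions: images commute with unions, and finiteness follows from Lemma 2.1. ∎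

**Proposition 10.2.** Let $A$ be an object of type $\tau_{in}$, let $X_0$ of shape $s(\mathrm{col}(A))$ and $h_0:U(X_0)\to\mathrm{adom}(A)$ satisfy $h_0(D_{X_0})=A$, and let $B$ be a finite set of objects of type $\sigma$. There is a fully generic $Q:\tau_{in}\to\{\sigma\}$ with $Q(A)=B$ iff for every $b\in B$ there is a $\sigma$-family $z$ over $X_0$ with

(i) $h_0(z_{\mathrm{id}})=b$;
(ii) $f(z_g)\in B$ for all morphisms $g:X\to X_0$ and all $f:U(X)\to\mathrm{adom}(A)$ with $f(D_X)=A$.

*Proof.* ($\Rightarrow$) We follow $b$ through all ordered preimages. For $g:X\to X_0$ put $Z_g=\{t\in Q(D_X):h_0g(t)=b\}$. By Lemma 2.1 and (2), $Z_g\subseteq F_\sigma(U(X))$. It is nonempty, since $h_0g(Q(D_X))=Q(h_0(g(D_X)))=Q(h_0(D_{X_0}))=Q(A)=B\ni b$. For $k:Y\to X$ we have $k(Q(D_Y))=Q(k(D_Y))=Q(D_X)$, so $k(Z_{gk})\subseteq Z_g$. Lemma 9.1 gives a family $z$ with $z_g\in Z_g$. Then (i) holds by $z_{\mathrm{id}}\in Z_{\mathrm{id}}$, and if $f(D_X)=A$, then $f(z_g)\in f(Q(D_X))=Q(f(D_X))=Q(A)=B$.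

($\Leftarrow$) With families $z^b$ for $b\in B$, let $Q(D)=\bigcup_{b\in B}Q_{z^b}(D)$. It is fully generic by Lemma 10.1. We have $Q(A)\subseteq B$ by (ii), since $f(D_X)=A$ forces $f(U(X))=\mathrm{adom}(A)$. And $B\subseteq Q(A)$ by (i), with $g=\mathrm{id}$ and $f=h_0$. ∎

Condition (ii) is the test class $\mathcal C(A)$ over $X_0$. By Corollary 9.3 with $\rho=h_0$, everything is reduced to one question: which values $w$ can a family take at a given morphism $e$?

## 11. Families with one prescribed value

**Definition.** $\mathbf{Ext}(\sigma;X_0,h_0:A\to X_0,y)$ is the following problem. Given terms $X_0,A$ of a shape $s$, a morphism $h_0:A\to X_0$ and $y\in F_\sigma(U(A))$, is there a $\sigma$-family $x$ over $X_0$ with $x_{h_0}=y$?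

From now on, in this section, $A$ is a term. We solve Ext by recursion on $\sigma$. For $\sigma=d$ we determine all families: they are the choices "first leaf over $\ell$".

**Definition (first lift).** For $h:X\to X_0$ and $\ell\in U(X_0)$ define $\varphi_h(\ell)\in U(X)$: the unique leaf for shape $\mathtt a$; computed in the component containing $\ell$ for tuples; for lists, if $\ell$ lies in the $j$-th entry of $X_0$, put $i=\min p_h^{-1}(j)$ and $\varphi_h(\ell)=\varphi_{h|X_i}(\ell)$.

By induction $h(\varphi_h(\ell))=\ell$. For $h:\langle x_1,x_2,x_3,x_4\rangle\to\langle y_1,y_2\rangle$ with index map $1121$, $\varphi_h(y_1)=x_1$ and $\varphi_h(y_2)=x_3$.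

**Lemma 11.1 (atomic families).** The $d$-families over $X_0$ are exactly $(\varphi_h(\ell))_h$, $\ell\in U(X_0)$.

*Proof.* **Step 1: these are families.** For lists, with $\ell$ in the $j$-th entry, $\min(p_hp_k)^{-1}(j)=\min p_k^{-1}(\min p_h^{-1}(j))$ by Lemma 4.1(b). So $k$ sends the entry used by $\varphi_{hk}$ to the entry used by $\varphi_h$, and induction gives $k(\varphi_{hk}(\ell))=\varphi_h(\ell)$. The other shapes are immediate.

**Step 2: there are no others, given a claim.** Let $x$ be a $d$-family, $\ell=x_{\mathrm{id}}$, $h:X\to X_0$ and $u=x_h$. Then $h(u)=x_{\mathrm{id}}=\ell$. Suppose $u\neq\varphi_h(\ell)$.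

*Claim: if $u\in U(X)$ and $u\ne\varphi_h(h(u))$, there are $Y$ and $k_1,k_2:Y\to X$ with $hk_1=hk_2$ and $k_1^{-1}(u)\cap k_2^{-1}(u)=\emptyset$.*

This is a contradiction: $w=x_{hk_1}=x_{hk_2}$ satisfies $k_1(w)=x_h=u$ and $k_2(w)=x_h=u$.

**Step 3: proof of the claim**, for all $h:X\to X_0$ by induction on the shape. Put $\ell=h(u)$. For $\mathtt a$ the claim is vacuous. For tuples, $\varphi_h(\ell)$ lies in the same component as $u$; use induction there and identities elsewhere. Let $X=\langle X_1,\dots,X_n\rangle$, $X_0=\langle Y_1,\dots,Y_m\rangle$, $\ell\in U(Y_j)$, $u\in U(X_i)$ and $i_0=\min p_h^{-1}(j)$. Then $p_h(i)=j$, so $i\ge i_0$.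

If $i=i_0$, then $\varphi_h(\ell)=\varphi_{h|X_i}(\ell)\ne u$. Use induction for $h|X_i:X_i\to Y_j$ and identities on the other entries.

If $i>i_0$, let $\alpha:W\to X_i$, $\beta:W\to X_{i_0}$ be an amalgam over $Y_j$, so $h\alpha=h\beta$ (Lemma 7.1). Let
$$Y=\langle X_1,\dots,X_{i-1},W',W'',X_{i+1},\dots,X_n\rangle$$
with disjoint fresh copies $W',W''$ of $W$. Let $k_1,k_2$ be the identity on each $X_t$; let $k_1=\alpha$ on $W'$ and $\beta$ on $W''$, and $k_2=\beta$ on $W'$ and $\alpha$ on $W''$. Their index sequences
$$1,\dots,i-1,i,i_0,i+1,\dots,n\qquad\text{and}\qquad 1,\dots,i-1,i_0,i,i+1,\dots,n$$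
are rigid because $i_0<i$. So $k_1,k_2$ are morphisms, $hk_1=hk_2$, and $k_1^{-1}(u)\subseteq U(W')$, $k_2^{-1}(u)\subseteq U(W'')$ are disjoint. ∎

For set types we imitate Proposition 10.2, with terms and morphisms in place of objects and maps.

**Lemma 11.2.** Let $h_0:A\to X_0$ and $B\subseteq F_\sigma(U(A))$. There is a $\{\sigma\}$-family $x$ over $X_0$ with $x_{h_0}=B$ iff for every $b\in B$ there is a $\sigma$-family $z$ over $A$ with

(i) $z_{\mathrm{id}_A}=b$;
(ii) $f(z_g)\in B$ for all terms $X$ and all morphisms $f,g:X\to A$ with $h_0f=h_0g$.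

*Proof.* ($\Rightarrow$) For $g:X\to A$ let $Z_g=\{t\in x_{h_0g}:g(t)=b\}$. It is nonempty since $g(x_{h_0g})=x_{h_0}=B\ni b$, and $k(Z_{gk})\subseteq Z_g$ since $k(x_{h_0gk})=x_{h_0g}$. Lemma 9.1 gives a $\sigma$-family $z$ over $A$ with $z_g\in Z_g$, and (i) is clear. If $h_0f=h_0g$, then $f(z_g)\in f(x_{h_0g})=f(x_{h_0f})=x_{h_0}=B$.

($\Leftarrow$) Let $z^b$ be such families, $b\in B$. For $h:X\to X_0$ put
$$x_h=\{f(z^b_g):\ b\in B,\ g:Y\to A\text{ and }f:Y\to X\text{ morphisms},\ hf=h_0g\}\subseteq F_\sigma(U(X)). \tag{5}$$
We check $k(x_{hk})=x_h$ for $k:X'\to X$. If $f:Y\to X'$ and $hkf=h_0g$, then $k(f(z^b_g))=(kf)(z^b_g)\in x_h$; so $k(x_{hk})\subseteq x_h$. Conversely, given $f(z^b_g)$ with $hf=h_0g$ and $f,g$ defined on $Y$, amalgamate $f$ and $k$: $u:W\to Y$, $v:W\to X'$ with $fu=kv$. Then $hkv=hfu=h_0gu$, so $v(z^b_{gu})\in x_{hk}$, and $k(v(z^b_{gu}))=f(u(z^b_{gu}))=f(z^b_g)$. So $x_h\subseteq k(x_{hk})$. Finally, $x_{h_0}\subseteq B$ by (ii), and $B\subseteq x_{h_0}$ by (i), with $f=g=\mathrm{id}_A$. ∎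

Example: $X_0=\langle x_1\rangle$, $A=\langle a_1,a_2\rangle$, $\sigma=d$. Every two morphisms $f,g:X\to A$ satisfy $h_0f=h_0g$. By Lemma 11.1 the family with $z_{\mathrm{id}}=a_j$ is the first lift of $a_j$.
- $B=\{a_1\}$ works: the first lift of $a_1$ is the first leaf, and each $f$ sends it to $a_1$. A resulting family is $x_h=\{\text{first leaf}\}$.
- $B=\{a_2\}$ does not: on $\langle y_1,y_2,y_3\rangle$ take $g=122$ and $f=112$. The first lift of $a_2$ along $g$ is $y_2$, and $f(y_2)=a_1\notin B$.
- $B=\{a_1,a_2\}$ works trivially; $x_h=U(X)$ is such a family.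

**Proposition 11.3.** Ext is decidable. Moreover, if the answer is yes, one can compute a finite description of a family $x$ with $x_{h_0}=y$ from which $x_h$ is computable for each given $h$.

*Proof.* Recursion on the type.

**Type $d$.** Any family with $x_{h_0}=y$ has $x_{\mathrm{id}}=h_0(y)$. So by Lemma 11.1 the answer is yes iff $y=\varphi_{h_0}(h_0(y))$, and then $x=(\varphi_h(h_0(y)))_h$.

**Type $[\sigma_1,\dots,\sigma_k]$.** Families are tuples of families; test componentwise (yes if $k=0$).

**Type $\{\sigma\}$, $y=B$.** Use Lemma 11.2. Condition (ii) there says $f(z_g)\in B$ for all $(X,g,f)$ in the test class $\mathcal C(h_0,h_0)$ over $A$ with values in $U(A)$. Compute $Y$, $e:Y\to A$, $e_i$, $f_i$ for this class by Lemma 9.2. By Corollary 9.3 with $\rho=\mathrm{id}$, a family as required for $b$ exists iff some $w\in F_\sigma(U(Y))$ satisfies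
$$e(w)=b,\qquad f_i(e_i(w))\in B\ \text{ for all }i,\qquad \mathrm{Ext}(\sigma;A,e:Y\to A,w)=\text{yes}. \tag{6}$$
This is a finite search, decidable by recursion. If all $b\in B$ pass, store for each $b$ a suitable $w$ and the recursively obtained description of a family $z^b$ with $z^b_e=w$. Let $x$ be the family (5). For given $h:X\to X_0$, apply Lemma 9.2 to the test class $\mathcal C(h_0,h)$ over $A$ with values in $U(X)$: the set $x_h$ consists of the finitely many $f_i(z^b_{g_i})$, $b\in B$, for the triples $(X_i,g_i,f_i)$ listed there. These are computable. ∎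

## 12. The decision procedure

*Proof of Theorem A.* We decide positivity of $(A,B)$ by recursion on $\tau_{out}$. Tuples and the type $d$ were treated in Section 2. Let $\tau_{out}=\{\sigma\}$. Compute $c=\mathrm{col}(A)$, $s=s(c)$, and $X_0$, $h_0$ with $h_0(D_{X_0})=A$ by Corollary 6.2. By Proposition 10.2 we must decide for each $b\in B$ whether a $\sigma$-family over $X_0$ satisfies (i) and (ii) there. Condition (ii) is about the test class $\mathcal C(A)$ over $X_0$ with values in $\mathrm{adom}(A)$. Compute $Y$, $e$, $e_i$, $f_i$ for it by Lemma 9.2. By Corollary 9.3 with $\rho=h_0$, the family exists iff some $w\in F_\sigma(U(Y))$ satisfies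
$$h_0(e(w))=b,\qquad f_i(e_i(w))\in B\ \text{ for all }i,\qquad \mathrm{Ext}(\sigma;X_0,e:Y\to X_0,w)=\text{yes}. \tag{7}$$
There are finitely many $w$, and Ext is decidable by Proposition 11.3. ∎

The Ramsey theorem is used for correctness only; the algorithm never computes the terms $H$ of Lemma 8.1.

Return to example (1): $A=\{\{a\},\{a,b\}\}$, $B=\{a\}$, with $X_0=\langle\langle a_1\rangle,\langle a_2,b_1\rangle\rangle$. By Lemma 11.1 a $d$-family is the first lift of one leaf $\ell$, and (i) forces $\ell\in\{a_1,a_2\}$. For $\ell=a_2$ take $g=\mathrm{id}$ and $f:a_1\mapsto a,\ a_2\mapsto b,\ b_1\mapsto a$: then $f(D_{X_0})=A$ and $f(z_{\mathrm{id}})=b\notin B$. For $\ell=a_1$ take $X=\langle\langle u_1,u_2\rangle,\langle v_1,v_2\rangle\rangle$, the morphism $g:u_1,u_2\mapsto a_1,\ v_1\mapsto a_2,\ v_2\mapsto b_1$, and $f:u_1\mapsto b$, everything else $\mapsto a$. Then $f(D_X)=\{\{a,b\},\{a\}\}=A$, the first lift of $a_1$ is $u_1$, and $f(u_1)=b\notin B$. Both candidates fail, so the answer is no, in agreement with Section 1.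

## 13. Size bounds and running time

*Proof of Theorem B(1).* Let $E_j$ be the $j$-fold iterate of $x\mapsto2^x$, and let $|s|$, $|\sigma|$ denote numbers of nodes. We use $xy\le E_2(\max(x,y))$ and $x+1\le2^x$ freely. Only the shape $s=s(\mathrm{col}(A))$ occurs. Each node of $\mathrm{col}(A)$ contributes at most two nodes to it, so $|s|=O(n)$. If $\tau_{in}$ is fixed, then $|s|=O(1)$, since $F_{\tau_{in}}(\{*\})$ is a fixed finite set. Fresh leaves are taken as the first unused atoms, so their encodings are short, and atoms may be counted as single symbols.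

**Step 1: the size of $T_s(\Lambda)$.** Let $v_s$ be the maximum of $2$, $|\Lambda|$, $|T_s(\Lambda)|$ and the leaf numbers of members of $T_s(\Lambda)$. We claim
$$v_s\le E_{4|s|}(\max(2,|\Lambda|)).$$
For $\mathtt a$ and $()$ this is clear. For $s=(s_1,\dots,s_k)$, $k\ge1$, counts multiply and leaf numbers add. All $v_{s_i}\ge2$, so sums are at most products and $v_s\le\prod_iv_{s_i}$. Multiplying one factor at a time gives $v_s\le E_{2k}(\max_iv_{s_i})$, and the claim follows by induction because $|s|\ge k+\max_i|s_i|$. For $s=t^+$ and $v=v_t$ there are at most $(v+1)^v$ repetition-free lists, each with at most $v\cdot v\le(v+1)^v$ leaves, and $(v+1)^v\le2^{v^2}\le E_3(v)$. Since $|s|=|t|+1$, the claim follows.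

**Step 2: leaves bound nodes.** A term of shape $s$ with $\ell$ leaves has at most $|s|\max(1,\ell)$ nodes. Indeed, the instances in the term of one shape node that contains $\mathtt a$ are disjoint subterms, each with a leaf, so there are at most $\ell$ of them. A shape node not containing $\mathtt a$ has as many instances as its nearest ancestor containing $\mathtt a$, since no $^+$ lies in between, and one instance if there is no such ancestor. (If that ancestor were some $t^+$, its child $t$ would contain $\mathtt a$ as well; so it is a tuple, and the nodes between are tuples.)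

**Step 3: the number and length of objects.** Let $M=\max(2,|S|)$ and let $w_\sigma$ be the maximum of $M$, $|F_\sigma(S)|$ and the lengths of objects in $F_\sigma(S)$. Then $w_\sigma\le E_{3|\sigma|}(M)$. This is clear for $d$ and $[\,]$. For $[\sigma_1,\dots,\sigma_k]$, $k\ge1$, let $W=\max_iw_{\sigma_i}$. The number of objects is at most $E_{2k}(W)$ as in Step 1. With $V=E_k(W)\ge\max(k,W)$ the lengths are at most $k(W+2)+1\le(V+1)^2\le2^{2V}\le E_2(V)=E_{k+2}(W)\le E_{3k}(W)$. Now use $|\sigma|\ge k+\max_i|\sigma_i|$. For $\{\sigma\}$ and $w=w_\sigma$, the number of objects is at most $2^w$ and the lengths are at most $w(w+1)+2\le(w+1)^2\le E_2(w)$.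

**Step 4: one level of the recursion.** Let all terms present at some call have at most $N\ge n$ leaves. In Lemma 9.2 we have $|\Lambda|\le N^2$: in (6) $\Lambda=U(A)\times U(A)$, in (7) $\Lambda=U(X_0)\times\mathrm{adom}(A)$. By Step 1, $T_s(\Lambda)$ has at most $E_{O(n)}(N)$ members with at most that many leaves. By Lemma 7.1, $Y$ has at most $N\prod_i|U(X_i)|$ leaves, again $E_{O(n)}(N)$. By Step 3 the number of $w\in F_\sigma(U(Y))$ and all lengths, including the length of the set $B$, have the same kind of bound, since $|\sigma|\le n$. So computing the list of triples, the term $Y$ and its morphisms, and enumerating and testing all $w$ for all $b$, apart from recursive calls, takes time at most $E_{\kappa n}(N)$ for a constant $\kappa$. The number of recursive calls and the leaf numbers passed to them have the same bound. Calls for tuple types just split into components.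

**Step 5: the total.** The recursion depth is at most $|\tau_{out}|\le n$. With $N_j=E_{j\kappa n}(n)$, terms at depth $j$ have at most $N_j$ leaves, there are at most $N_j^{\,j}$ calls at depth $j$, and each costs at most $N_{j+1}$ without its own calls. The sum over $j\le n$ is at most $(n+1)N_{n+1}^{\,n+1}=E_{O(n^2)}(n)$, and $n\le E_n(1)$, so this is bounded by a tower of 2's of height $O(n^2)$. For fixed types, $|s|$, all $|\sigma|$ and the depth are $O(1)$, so $E_{\kappa n}$ is replaced by $E_{O(1)}$ and the total is $E_{O(1)}(n)$, that is, elementary. ∎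

## 14. Several constraints, and programs for witnesses

*Proof of Theorem B(2).* First suppose $\mathrm{col}(A_i)=c$ for all $i$. We merge all constraints into one by finding an object above all $A_i$. Take $X_i$, $h_i$ with $h_i(D_{X_i})=A_i$ (Corollary 6.2) and a term $W$ with morphisms $w_i:W\to X_i$ (Lemma 7.1). Put $A=D_W$ and $u_i=h_iw_i$; then $u_i(A)=h_i(D_{X_i})=A_i$. A fully generic $Q$ with $Q(A_i)=B_i$ for all $i$ exists iff for some $B\in F_{\tau_{out}}(\mathrm{adom}(A))$ with $u_i(B)=B_i$ for all $i$ the pair $(A,B)$ is positive. Indeed, given $Q$, put $B=Q(A)$, which has atoms in $\mathrm{adom}(A)$ by Lemma 2.1, and $u_i(B)=Q(u_i(A))=B_i$. Conversely, $Q(A)=B$ gives $Q(A_i)=u_i(Q(A))=B_i$. There are finitely many $B$, and Theorem A decides each.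

If several collapses occur among the $A_i$, solve the problem for each collapse separately. A query satisfying all constraints satisfies each group. Conversely, glue the solutions: let $Q(D)$ be given by the solution belonging to $\mathrm{col}(D)$, and by any one of them for the remaining collapses. Since $\mathrm{col}(f(D))=\mathrm{col}(D)$, the glued query is fully generic. ∎

*Proof of Theorem B(3).* For output type $d$ the witness is a projection; for tuples combine the components. For $\{\sigma\}$ take $Q=\bigcup_{b\in B}Q_{z^b}$ as in Proposition 10.2, where $z^b$ is given by the finite description that Proposition 11.3 produces for a $w$ satisfying (7). It remains to compute $Q(D)$ from $D$. If $\mathrm{col}(D)\ne c$, then $Q(D)=\emptyset$. Otherwise $Q_{z^b}(D)=\{f(z^b_g):(X,g,f)\in\mathcal C(D)\}$ for the test class $\mathcal C(D)$ over $X_0$ with values in $\mathrm{adom}(D)$, because $f(D_X)=D$ forces $f(U(X))=\mathrm{adom}(D)$. By Lemma 9.2 this is the finite set of the $f_i(z^b_{g_i})$ for the listed triples, and the $z^b_{g_i}$ are computable. ∎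

## 15. All fully generic queries into set types

*Proof of Theorem B(4).* The precise statement is: a map $Q$ from $\tau_{in}$ to $\{\sigma\}$ is a fully generic query iff it is a pointwise union of a set of queries $Q_z$, where $c\in F_{\tau_{in}}(\{*\})$ and $z$ is a $\sigma$-family over a term of shape $s(c)$.

**Step 1: the unions are fully generic queries.** This is Lemma 10.1.

**Step 2: every element of every $Q(D)$ is caught by some $Q_z\subseteq Q$.** Let $b\in Q(D)$. Take $X_1$, $h_1$ with $h_1(D_{X_1})=D$ (Corollary 6.2). Since $h_1(Q(D_{X_1}))=Q(D)$, there is $b_1\in Q(D_{X_1})$ with $h_1(b_1)=b$. For $g:X\to X_1$ let $Z_g=\{t\in Q(D_X):g(t)=b_1\}$. It lies in $F_\sigma(U(X))$ by Lemma 2.1, is nonempty as $g(Q(D_X))=Q(D_{X_1})$, and $k(Z_{gk})\subseteq Z_g$. Lemma 9.1 gives a family $z$ over $X_1$ with $z_{\mathrm{id}}=b_1$ and $z_g\in Q(D_X)$ for all $g$. Then $b=h_1(z_{\mathrm{id}})\in Q_z(D)$. For every $D'$, $f(D_X)=D'$ gives $f(z_g)\in f(Q(D_X))=Q(D')$, so $Q_z\subseteq Q$ pointwise. Thus $Q$ is the union of the $Q_z$ contained in it.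

**Step 3: the families themselves, by recursion on the type.** The $d$-families over $X_0$ are exactly the $|U(X_0)|$ first-lift families (Lemma 11.1; they are distinct since $\varphi_{\mathrm{id}}(\ell)=\ell$). Families of tuples are tuples of families. The $\{\sigma\}$-families over $X_0$ are exactly the pointwise unions of the families
$$x^{a,z}_h=\{f(z_g):\ g:Y\to A,\ f:Y\to X\text{ morphisms},\ hf=ag\}\qquad(h:X\to X_0),$$
where $a:A\to X_0$ is a morphism and $z$ a $\sigma$-family over $A$.

That $x^{a,z}$ is a family was shown in Lemma 11.2($\Leftarrow$): the verification of $k(x_{hk})=x_h$ for (5) did not use (i) or (ii). Unions of families are families because images commute with unions, and they stay inside the finite sets $F_\sigma(U(X))$. Conversely, let $x$ be a $\{\sigma\}$-family, $a:A\to X_0$ a morphism and $b\in x_a$. The proof of Lemma 11.2($\Rightarrow$) with $h_0=a$ gives a $\sigma$-family $z$ over $A$ with $z_{\mathrm{id}}=b$ and $z_g\in x_{ag}$ for all $g$. If $hf=ag$, then $f(z_g)\in f(x_{hf})=x_h$, so $x^{a,z}_h\subseteq x_h$ for all $h$; and $b\in x^{a,z}_a$ with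 $f=g=\mathrm{id}$. Since $a$ and $b\in x_a$ were arbitrary, $x$ is the union of the $x^{a,z}$ contained in it. ∎

As a check, let us find all fully generic queries $\{d\}\to\{d\}$. For $c=\emptyset$ the shape is $()$ and there are no leaves, hence no $d$-families. For $c=\{*\}$ take $X_1=\langle x_1,\dots,x_m\rangle$ and the first lift of $x_j$. Given a nonempty $D$ and $v\in D$, there is $X$ with a morphism $g:X\to X_1$ and $f$ with $f(D_X)=D$ and $f(\varphi_g(x_j))=v$: take $X$ of length $m+|D|$ with index map $1,2,\dots,m,1,\dots,1$, let $f$ send the $j$-th leaf to $v$, the last $|D|$ leaves onto $D$, and the others anywhere in $D$. So every $Q_z$ is $D\mapsto D$, and the fully generic queries $\{d\}\to\{d\}$ are exactly the identity and the constant $\emptyset$.
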